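\title{The largest sum of degeneracies in a decomposition of $K_n$ into six factors}

\begin{abstract}
Partition the edges of $K_n$ into six spanning subgraphs and add up their degeneracies. It has been conjectured that the largest possible sum is $2n-2$ for all $n\ge4$. We determine the largest sum for every $n\ge 4$. It equals $2n-2$ for $4\le n\le 21$ and for $n=24,27$, it is larger than $2n-2$ for all other $n$, and it grows like $\frac{31}{15}n$. The upper bound records, for each vertex, the set of factors whose cores contain it, reduces the possible patterns of these sets to five families of triples, and charges the sum of the degeneracies to the vertices.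
\end{abstract}

\section{The problem and the result}

The \emph{degeneracy}, or maximum core number, of a graph $G$ is
\[
\widehat C(G)=\max\{\delta(H): H \text{ a subgraph of } G\},
\]
where $\delta(H)$ is the minimum degree and $H$ has at least one vertex. Equivalently, it is the largest $d$ for which $G$ has a $d$-core, a maximal subgraph of minimum degree at least $d$. For example, $\widehat C(K_t)=t-1$, and an edgeless graph has degeneracy $0$. A \emph{$k$-decomposition} of $K_n$ is a partition of its edge set into $k$ spanning subgraphs $G_1,\dots,G_k$, called \emph{factors}, and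
\[
\widehat C(k;K_n)=\max\sum_{i=1}^k\widehat C(G_i),
\]
the maximum being taken over all $k$-decompositions of $K_n$.

If the degeneracy were replaced by the minimum degree, the answer would be $n-1$ for every $k$, because the factors share the $n-1$ edges at a vertex. The degeneracy sees only the best subgraph of each factor, so different factors may be dense on different parts of the vertex set, and the question is how much this freedom is worth. For $k=2$, a graph and its complement, it is worth nothing: $\widehat C(2;K_n)=n-1$ (take $G_1=K_n$, and see Lemma~\ref{lem:basic} for the upper bound). With more factors there is a gain. Splitting $K_3$ into three single edges gives the sum $3>n-1$, and splitting $K_4$ into six single edges gives the sum $6=2n-2$.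

For six factors the lower bound $\widehat C(6;K_n)\ge 2n-2$ is known for $n\ge4$, and an upper bound due to F\"uredi et al.\ states that $\widehat C(6;K_n)\le\frac52n-\frac72$. The conjecture posed in~\cite{NG} is that the lower bound is the truth:
\[
\widehat C(6;K_n)=2n-2\qquad\text{for all } n\ge4 .
\]
We show that the conjecture is false, and we determine the exact value.

\begin{theorem}\label{thm:main}
For $4\le n\le21$ we have $\widehat C(6;K_n)=2n-2$. For $n\ge22$ write $n=15m+7+r$ with $m\ge1$ and $0\le r\le14$. Then
\[
\widehat C(6;K_n)=2n-2+m-\eta,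
\]
where $\eta=1$ if $r=2$, or if $r=5$ and $m$ is odd, and $\eta=0$ otherwise.
\end{theorem}

\begin{corollary}\label{cor:main}
The equality $\widehat C(6;K_n)=2n-2$ holds exactly for $n\in\{4,\dots,21\}\cup\{24,27\}$. The smallest counterexample to the conjecture is $n=22$, where the value is $43$, and the conjecture fails for every $n\ge28$. Moreover, $\widehat C(6;K_n)=\frac{31}{15}n+O(1)$.
\end{corollary}

\begin{proof}
For $n\ge22$ we have $m-\eta=0$ only if $m=\eta=1$, that is, $n=22+2$ or $n=22+5$. The last claim holds because $m=\lfloor (n-7)/15\rfloor$.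
\end{proof}

Section~\ref{sec:examples} presents the decomposition behind $2n-2$ and the counterexample on $22$ vertices; Section~\ref{sec:lower} extends the counterexample to all $n\ge22$. The upper bound occupies Sections~\ref{sec:tools}--\ref{sec:exceptional}. It shows that a decomposition with a large sum must have the pattern of the counterexample, and that this pattern allows at most $\frac{31n-37}{15}=2n-2+\frac{n-7}{15}$. Divisibility and parity then remove one more unit when $\eta=1$.

\section{Two decompositions}\label{sec:examples}

To prove $\widehat C(6;K_n)\ge d_1+\dots+d_6$ it suffices to find six edge-disjoint subgraphs $H_1,\dots,H_6$ of $K_n$ with $\delta(H_i)\ge d_i$. Indeed, the unused edges can be given to any factor, since a factor that contains $H_i$ has degeneracy at least $d_i$. We first give a short proof of the known lower bound, by blowing up the six edges of $K_4$.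

\begin{proposition}\label{prop:four}
For $n\ge4$ we have $\widehat C(6;K_n)\ge2n-2$.
\end{proposition}

\begin{proof}
Write $n=4a+t$ with $a\ge1$ and $0\le t\le3$, and take disjoint sets $U_1,\dots,U_4$ of size $a$. Let $H_{12}$ and $H_{34}$ be the complete graphs on $U_1\cup U_2$ and on $U_3\cup U_4$, and let $H_{13},H_{24},H_{14},H_{23}$ be the complete bipartite graphs between the indicated sets. The minimum degrees add up to $2(2a-1)+4a=8a-2$. The six graphs form three vertex-disjoint pairs $\{H_{12},H_{34}\}$, $\{H_{13},H_{24}\}$, $\{H_{14},H_{23}\}$. Assign the $t$ remaining vertices to different pairs. A vertex assigned to $\{H,H'\}$ is joined in $H$ to all $2a$ vertices of $H$, and in $H'$ to all $2a$ vertices of $H'$. This raises every old degree in $H$ and $H'$ by $1$, and the new vertex has degree $2a$ in both, which exceeds the old minimum degrees. The sum becomes $8a-2+2t=2n-2$.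
\end{proof}

In this decomposition every vertex of $U_1\cup\dots\cup U_4$ lies in three of the six graphs, and all four parts play the same role in the pattern of overlaps. Example~\ref{ex:four} shows that no decomposition with this pattern does better than $2n-2$, which makes $2n-2$ a natural guess. A less symmetric pattern with seven parts beats it.

\begin{example}[the counterexample on $22$ vertices]\label{ex:22}
Let $x$ range over $\{2,3,4\}$. Partition the vertices into a set $Z$ of size $4$ and sets $A_x,B_x$ of size $3$, and put $A=A_2\cup A_3\cup A_4$ and $B=B_2\cup B_3\cup B_4$. The following table tells to which graph $H_i$ the edges between two parts, or inside a part, are given; the three perfect matchings of the $K_4$ on $Z$ go to $H_2,H_3,H_4$, one each.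
\[
\begin{array}{c|c|ccc|ccc}
 & Z & A_2 & A_3 & A_4 & B_2 & B_3 & B_4\\ \hline
Z & 2,3,4 & 2&3&4&2&3&4\\ \hline
A_2 & &5&5&5&2&1&1\\
A_3 & & &5&5&1&3&1\\
A_4 & & & &5&1&1&4\\ \hline
B_2 & & & & &6&6&6\\
B_3 & & & & & &6&6\\
B_4 & & & & & & &6
\end{array}
\]
The graphs $H_5$ and $H_6$ are copies of $K_9$ on $A$ and on $B$, of minimum degree $8$. The graph $H_1$ is $6$-regular on $A\cup B$. The graph $H_x$ lives on $Z\cup A_x\cup B_x$; a vertex of $A_x\cup B_x$ has degree $3+4=7$ in it, and a vertex of $Z$ has degree $6+1=7$. All $36+36+54+3(9+24+2)=231$ edges of $K_{22}$ are used, and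
\[
\widehat C(6;K_{22})\ge 6+3\cdot7+8+8=43>42=2\cdot22-2 .
\]
\end{example}

The vertices of $Z$ lie in the graphs with indices $\{2,3,4\}$, those of $A_x$ in $\{1,x,5\}$, and those of $B_x$ in $\{1,x,6\}$. These seven triples return in Section~\ref{sec:families} as the only pattern that survives.

\section{Constructions for $n\ge22$}\label{sec:lower}

We keep the pattern of Example~\ref{ex:22} and free three parameters: the sizes of the parts, the share of the edges between $A_x$ and $B_x$ that goes to $H_x$ rather than $H_1$, and one optional extra vertex common to the two cliques.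

\begin{lemma}\label{lem:construction}
Let $z\ge1$, $\varepsilon\in\{0,1\}$, and $1\le h_x\le g_x$ for $x=2,3,4$. Put $g=g_2+g_3+g_4$, $h=\max h_x$ and $n=z+2g+\varepsilon$. Suppose that $K_z$ decomposes into three spanning subgraphs $F_2,F_3,F_4$ with $\delta(F_x)\ge z+h_x-2g_x$. Then
\[
\widehat C(6;K_n)\ge 2n-2+E,\qquad E=z-g+h_2+h_3+h_4-h .
\]
\end{lemma}

\begin{proof}
Take disjoint sets $Z,A_x,B_x,W$ of sizes $z,g_x,g_x,\varepsilon$, with $A$ and $B$ as before. Let $N_x$ be an $h_x$-regular bipartite graph between $A_x$ and $B_x$: number both sets by the residues modulo $g_x$ and join $i\in A_x$ to $i+1,\dots,i+h_x\in B_x$. Let $H_5$ and $H_6$ be the complete graphs on $A\cup W$ and on $B\cup W$; they share at most one vertex, hence no edge, and have minimum degree $g+\varepsilon-1$. Let $H_1$ consist of all edges between $A$ and $B$ outside $N_2\cup N_3\cup N_4$; a vertex of $A_x\cup B_x$ has degree $g-h_x\ge g-h$ in it. Let $H_x$ consist of $N_x$, all edges between $Z$ and $A_x\cup B_x$, and a copy of $F_x$ on $Z$. A vertex of $A_x\cup B_x$ has degree $z+h_x$ in $H_x$, and a vertex of $Z$ has degree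 at least $2g_x+\delta(F_x)\ge z+h_x$. The sum of the six bounds is
\[
2(g+\varepsilon-1)+(g-h)+3z+\sum h_x=2(z+2g+\varepsilon)-2+E .\qedhere
\]
\end{proof}

The modulus $15$ is visible already here. Take $\varepsilon=0$ and all $g_x$ and $h_x$ equal to a number $\gamma$. Then $E=z-\gamma$, and each $F_x$ must have minimum degree $E$, so $3E\le z-1=\gamma+E-1$. Thus $\gamma\ge2E+1$ and $n=7\gamma+E\ge15E+7$. The case $E=1$, $\gamma=3$ is Example~\ref{ex:22}.

To fill in the other residues we need to know when $K_z$ can be split as required. We use two textbook facts: for even $z$, $K_z$ decomposes into $z-1$ perfect matchings, and for odd $z\ge3$, $K_z$ decomposes into $(z-1)/2$ Hamilton cycles (Walecki).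

\begin{lemma}\label{lem:split}
Let $q_2,q_3,q_4\ge0$ be integers with sum $q$. Then $K_z$ decomposes into three spanning subgraphs of minimum degrees at least $q_2,q_3,q_4$ in each of the following cases:
\begin{enumerate}
\item[(a)] $z$ is even and $q\le z-1$;
\item[(b)] $z$ is odd, all $q_x$ are even, and $q\le z-1$;
\item[(c)] $z$ is odd, all $q_x$ are odd, and $q\le z-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
Unused edges may be added to any of the three graphs. In case (a) give $q_x$ perfect matchings to graph $x$. In case (b) give $q_x/2$ Hamilton cycles to graph $x$; for $z=1$ all $q_x$ are $0$ and there is nothing to do.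

In case (c) we have $q\ge3$, so $z\ge5$. Give $(q_x-1)/2$ Hamilton cycles to graph $x$. This uses $(q-3)/2\le(z-5)/2$ cycles, so two cycles $C=v_0v_1\cdots v_{z-1}v_0$ and $C'$ remain. Each graph needs one more edge at every vertex, so it suffices to find three disjoint edge covers (sets of edges meeting every vertex) in $C\cup C'$. The first is $\{v_0v_1,v_2v_3,\dots,v_{z-3}v_{z-2}\}\cup\{v_{z-2}v_{z-1}\}$. The remaining edges of $C$ are $v_1v_2,v_3v_4,\dots,v_{z-4}v_{z-3}$ and $v_{z-1}v_0$; they meet every vertex except $v_{z-2}$, and together with an edge $e$ of $C'$ at $v_{z-2}$ they form the second cover. The Hamilton path $C'-e$ is the third.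
\end{proof}

\begin{proposition}\label{prop:lower}
For $n=15m+7+r$ with $m\ge1$ and $0\le r\le14$ we have $\widehat C(6;K_n)\ge 2n-2+m-\eta$.
\end{proposition}

\begin{proof}
For $j=0,\dots,4$ let $(j_2,j_3,j_4)$ be $(0,0,0)$, $(1,0,0)$, $(1,1,0)$, $(1,1,1)$, $(2,1,1)$, respectively, so that $j_2+j_3+j_4=j$. We apply Lemma~\ref{lem:construction} with three sets of parameters, and write $q_x=z+h_x-2g_x$.

(i) Let $\mu\ge1$, $h_x=2\mu+1$, $g_x=2\mu+1+j_x$, $z=3\mu+1+j$. Then $q_x=\mu+j-2j_x$. The smallest of these is $\mu,\mu-1,\mu,\mu+1,\mu$ for $j=0,\dots,4$, so $q_x\ge0$. Their sum is $3\mu+j=z-1$, and when $z$ is odd, $\mu+j$ and all $q_x$ are even. So Lemma~\ref{lem:split}(a) or (b) applies. We get $E=z-g+2h=(3\mu+1+j)-(6\mu+3+j)+(4\mu+2)=\mu$ and $n=15\mu+7+3j+\varepsilon$. With $\mu=m$ this settles $r\in\{0,3,6,9,12\}$ for $\varepsilon=0$ and $r\in\{1,4,7,10,13\}$ for $\varepsilon=1$.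

(ii) Let $h_x=2\mu+2$, $g_x=2\mu+2+j_x$, $z=3\mu+2+j$, $\varepsilon=1$, where $\mu\ge1$ if $j\le2$ and $\mu\ge0$ if $j\in\{3,4\}$. Again $q_x=\mu+j-2j_x\ge0$. Now the sum is $3\mu+j=z-2$, and when $z$ is odd all $q_x$ are odd. So Lemma~\ref{lem:split}(a) or (c) applies. We get $E=(3\mu+2+j)-(6\mu+6+j)+(4\mu+4)=\mu$ and $n=15\mu+15+3j$. For $j=0,1,2$ and $\mu=m$ this settles $r=8,11,14$. For $j=3,4$ and $\mu=m-1$ it gives $n=15m+9$ and $n=15m+12$, that is, $r=2$ and $r=5$, with $E=m-1$.

(iii) It remains to reach $E=m$ for $r=5$ and $m$ even. Let $z=3m+2$, $(g_2,g_3,g_4)=(2m+1,2m+2,2m+2)$, $h_x=g_x$, $\varepsilon=0$, so that $n=15m+12$. Then $q_x=z-g_x$ takes the values $m+1,m,m$, with sum $z-1$, and $z$ is even, so Lemma~\ref{lem:split}(a) applies. Here $E=z-h=m$.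
\end{proof}

For odd $m$ the parameters in (iii) ask for a decomposition of $K_z$, with $z$ odd, into regular graphs of degrees $m+1,m,m$, and a regular graph of odd degree on an odd number of vertices does not exist. Section~\ref{sec:exceptional} shows that this obstruction cannot be avoided.

\section{Types and charging}\label{sec:tools}

Fix a $6$-decomposition $G_1,\dots,G_6$ of $K_n$, $n\ge4$. Put $d_i=\widehat C(G_i)$, choose a subgraph $H_i\subseteq G_i$ with $\delta(H_i)=d_i$, and let $V_i\ne\emptyset$ be its vertex set. The \emph{type} of a vertex $v$ is $S_v=\{i:v\in V_i\}\subseteq[6]=\{1,\dots,6\}$. For $X\subseteq[6]$ let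
\[
d(X)=\sum_{i\in X}d_i,\qquad V_X=\bigcup_{i\in X}V_i=\{v:S_v\cap X\ne\emptyset\},\qquad D=d([6]).
\]
We write $126$ for $\{1,2,6\}$, $1x5$ for $\{1,x,5\}$, and so on. A nonempty set $X$ is \emph{admissible} if $|X|\le2$ or if $X\subseteq S_v$ for some vertex $v$. Apart from the parity arguments of Section~\ref{sec:exceptional}, the whole upper bound rests on one inequality.

\begin{lemma}\label{lem:basic}
If $X$ is admissible, then $d(X)\le|V_X|-1\le n-1$.
\end{lemma}

\begin{proof}
Suppose $X\subseteq S_v$. The vertex $v$ has at least $d_i$ neighbors in $H_i$ for each $i\in X$. These neighborhoods are disjoint because the $H_i$ are edge-disjoint, and they lie in $V_X\setminus\{v\}$. This covers all singletons, since $V_i\neq\emptyset$, and all pairs $\{i,j\}$ with $V_i\cap V_j\ne\emptyset$. If $V_i\cap V_j=\emptyset$, then $d_i+d_j\le|V_i|+|V_j|-2=|V_{ij}|-2$.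
\end{proof}

To bound $D$ we cover $[6]$ fractionally by admissible sets, apply Lemma~\ref{lem:basic} to each, and count the right-hand side vertex by vertex.

\begin{lemma}[charging]\label{lem:charge}
Let $w_X\ge0$ be weights on admissible sets $X$ such that $\sum_{X\ni i}w_X=1$ for every $i\in[6]$. Define the charge of a type $S$ by $c(S)=\sum_{X\cap S\ne\emptyset}w_X$. Then
\[
D\le\sum_v c(S_v)-\sum_Xw_X .
\]
\end{lemma}

\begin{proof}
We have $D=\sum_Xw_Xd(X)\le\sum_Xw_X(|V_X|-1)$, and $v\in V_X$ exactly when $X\cap S_v\neq\emptyset$.
\end{proof}

\begin{example}\label{ex:four}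
In Proposition~\ref{prop:four}, name the three disjoint pairs of graphs $\{a,a'\}$, $\{b,b'\}$, $\{c,c'\}$, where $a,b,c$ are $H_{12},H_{13},H_{14}$. The parts $U_1,\dots,U_4$ have the types $abc$, $ab'c'$, $a'bc'$, $a'b'c$. Every index lies in exactly two of these triples. In any decomposition in which these four types occur, put the weight $\frac12$ on each. Every charge is at most $2$ and the total weight is $2$, so $D\le2n-2$.
\end{example}

So the aim is always to find weights for which every vertex is charged about $2$. Which weights are available depends on the types that occur. Let $\mathcal F$ be the set of $3$-element types that occur, and call a triple $T\subseteq [6]$ \emph{light} if $d(T)\le n-1$. By Lemma~\ref{lem:basic} every member of $\mathcal F$ is light.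

\begin{lemma}\label{lem:shape}
Suppose $D>2n-2$. Then
\begin{enumerate}
\item[(a)] every type has at most three elements;
\item[(b)] no two complementary triples are both light, so any two members of $\mathcal F$ intersect;
\item[(c)] $\mathcal F\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|S_v|\ge4$, then $d(S_v)\le n-1$, and the complement of $S_v$ is empty or admissible, so it contributes at most $n-1$. (b) Complementary light triples give $D\le2(n-1)$, and disjoint triples in $[6]$ are complementary. (c) If all types have at most two elements, the weight $1$ on each singleton gives $D\le2n-6$.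
\end{proof}

From now on we assume $D>2n-2$. We derive two tools from Lemma~\ref{lem:charge}. The first starts from a single $T\in\mathcal F$ and covers the complement of $T$ by its three pairs. The difficulty is that the types meeting $T$ in one element are then charged $\frac52$. On the other hand the vertices of type $T$ are charged only $1$, and averaging over $T$ weighs the two effects against each other. For $T\in\mathcal F$ let $p_T>0$ be the number of vertices of type $T$, and let $N=\sum p_T$, so that $0<N\le n$. Call two triples \emph{adjacent}, written $T\sim T'$, if $|T\cap T'|=1$, and put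
\[
Q=\sum_{\{T,T'\}:\,T\sim T'}p_Tp_{T'}-\sum_Tp_T^2 ,
\]
where the first sum runs over unordered pairs of members of $\mathcal F$.

\begin{lemma}\label{lem:Q}
If $D>2n-2$, then $N\left(D-2n+\frac52\right)\le Q$. In particular $Q>0$.
\end{lemma}

\begin{proof}
Fix $T\in\mathcal F$ with complement $R$. Put the weight $1$ on $T$ and $\frac12$ on each of the three pairs in $R$; the total weight is $\frac52$. A type $S$ with $|S\cap R|=0,1,2$ meets $0,2,3$ of these pairs, and $S=R$ does not occur by Lemma~\ref{lem:shape}(b). If $|S|\le2$, the charge is at most $1$, $1+1$, and $0+\frac32$ in the three cases (in the last case $S\subseteq R$ misses $T$), so it is at most $2$. If $S\in\mathcal F$, then $S$ meets $T$, and the three cases are $S=T$ with charge $1$, $|S\cap T|=2$ with charge $2$, and $S\sim T$ with charge $\frac52$. Therefore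
\[
D\le2n-\tfrac52-p_T+\tfrac12\sum_{S\sim T}p_S .
\]
Multiply by $p_T$ and sum over $T\in\mathcal F$; each adjacent pair is counted twice. The last claim holds because $N>0$ and $D-2n+\frac52>0$.
\end{proof}

We shall use the following case twice.

\begin{lemma}\label{lem:K22}
Suppose that every adjacent pair in $\mathcal F$ consists of one of two triples $T_1,T_2$ and one of two other triples $T_1',T_2'$. Then $D\le 2n-2$.
\end{lemma}

\begin{proof}
Suppose $D>2n-2$. Let $a_1,a_2,b_1,b_2\ge0$ be the numbers of vertices of these four types. Then $Q\le\sum_{i,j}a_ib_j-\sum a_i^2-\sum b_j^2\le0$, because $a_ib_j\le\frac12(a_i^2+b_j^2)$. This contradicts Lemma~\ref{lem:Q}.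
\end{proof}

The second tool applies when $\mathcal F$ contains three of the four triples of Example~\ref{ex:four}. The missing triple is replaced by a pair and a singleton. This costs an extra $\frac12$ only on types that meet both, and the hypothesis below controls such types.

\begin{lemma}[triangles]\label{lem:T}
Let $[6]=\{a,b,c,a',b',c'\}$. Suppose $D>2n-2$ and $abc',\,bca',\,acb'\in\mathcal F$. Then some member of $\mathcal F$ contains $c'$ together with $a'$ or $b'$.
\end{lemma}

\begin{proof}
Suppose not. Put the weight $\frac12$ on the five admissible sets $abc'$, $bca'$, $acb'$, $a'b'$ and $\{c'\}$; each index lies in two of them. A type $S$ meeting all five sets contains $c'$ and one of $a',b'$. It is not a triple by assumption, so by Lemma~\ref{lem:shape}(a) it is $a'c'$, which misses $acb'$, or $b'c'$, which misses $bca'$. Hence every type meets at most four of the sets, every charge is at most $2$, and $D\le2n-\frac52$, a contradiction.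
\end{proof}

\section{Five families of triples}\label{sec:families}

Throughout the rest of the paper $x,y$ range over $\{2,3,4\}$ and $s$ ranges over $\{5,6\}$. Consider the following families of triples in $[6]$:
\begin{align*}
\mathcal S&=\{T:1\in T\},\\
\mathcal M&=\{T:|T\cap123|\ge2\},\\
\mathcal C&=\{T: T\subseteq[5]\}\cup\{126\},\\
\mathcal B&=(\mathcal S\setminus\{156\})\cup\{234\},\\
\mathcal A&=\{123,124,125,126,134,135,136,145,234,235\}.
\end{align*}
A \emph{copy} of a family is its image under a permutation of $[6]$. The family $\mathcal B$ consists of $234$, the three triples $1xy$ and the six triples $1xs$; it contains the seven types of Example~\ref{ex:22}.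

There are many intersecting families of triples. The number of cases drops to five if one works with the light triples, because these respect the order of the $d_i$.

\begin{lemma}\label{lem:five}
If $D>2n-2$, then $\mathcal F$ is contained in a copy of $\mathcal S$, $\mathcal M$, $\mathcal C$, $\mathcal B$ or $\mathcal A$.
\end{lemma}

\begin{proof}
Renumber the factors so that $d_1\le\dots\le d_6$, and let $\mathcal L\supseteq\mathcal F$ be the set of light triples. Say that $\{a<b<c\}$ \emph{dominates} $\{a'<b'<c'\}$ if $a\ge a'$, $b\ge b'$, $c\ge c'$. A triple dominated by a light triple is light, and the complement of a light triple is not light.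

If all light triples contain $1$, then $\mathcal L\subseteq\mathcal S$. Otherwise $234\in\mathcal L$, since every triple avoiding $1$ dominates $234$, and so $156\notin\mathcal L$. If $235\notin\mathcal L$, then $\mathcal L\subseteq\mathcal B$, since every triple avoiding $1$ other than $234$ dominates $235$. So let $235\in\mathcal L$, whence $146\notin\mathcal L$.

If $245\in\mathcal L$, then $136\notin\mathcal L$. Every triple containing $6$ other than $126$ dominates $136$, so $\mathcal L\subseteq\mathcal C$. Let $245\notin\mathcal L$. A triple avoiding $1$ whose middle element is at least $4$ dominates $245$, so the light triples avoiding $1$ are among $234,235,236$. If $236\in\mathcal L$, then $145\notin\mathcal L$, hence $146,156\notin\mathcal L$, every light triple containing $1$ contains $2$ or $3$, and $\mathcal L\subseteq\mathcal M$. If $236\notin\mathcal L$, then $\mathcal L$ lies in the union of $\{234,235\}$ and $\mathcal S\setminus\{146,156\}$, which is $\mathcal A$.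
\end{proof}

The order of the $d_i$ is not used again, so we may renumber freely. When $\mathcal F\subseteq\mathcal B$, let $\Pi=\{(x,s):1xs\in\mathcal F\}$. To cover the index $1$ in a charging argument we want to spread the weight $1$ over the triples $1xs\in\mathcal F$ in a way that treats $2,3,4$ equally and treats $5,6$ equally.

\begin{definition}
The decomposition is \emph{balanced} if $\mathcal F\subseteq\mathcal B$, $234\in\mathcal F$, and there are numbers $\omega_{xs}\ge0$, equal to $0$ for $(x,s)\notin\Pi$, with
\[
\omega_{x5}+\omega_{x6}=\tfrac13\ \text{ for each } x,\qquad \omega_{2s}+\omega_{3s}+\omega_{4s}=\tfrac12\ \text{ for each } s .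
\]
\end{definition}

\begin{proposition}\label{prop:reduce}
If $D>\max\{2n-2,\frac{41}{20}n-\frac52\}$, then the decomposition is balanced after a renumbering of the factors.
\end{proposition}

\begin{proof}
We exclude the families one at a time; each step may use copies of the families excluded before it.

\emph{Step 1: $\mathcal F\not\subseteq\mathcal S$ and $\mathcal F\not\subseteq\binom{[5]}3$.} This is the only step that uses $D>\frac{41}{20}n-\frac52$. The map $T\mapsto T\setminus\{1\}$ on $\mathcal S$, and the map $T\mapsto[5]\setminus T$ on $\binom{[5]}3$, are bijections onto the ten $2$-subsets of a $5$-set, under which adjacency becomes disjointness. This is the Petersen graph. Its adjacency matrix $M$ has row sums $3$ and satisfies $M^2+M-2I=J$, the all-ones matrix: two disjoint $2$-subsets have no common neighbor, and two distinct intersecting ones have exactly one. So on the vectors orthogonal to the all-ones vector $\mathbf 1$ the eigenvalues are roots of $\theta^2+\theta-2$, namely $1$ and $-2$. Extend $p=(p_T)$ by zeros to all ten triples and write $p=\frac N{10}\mathbf 1+p'$ with $p'\perp\mathbf 1$.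 Since $M-2I$ has the eigenvalue $1$ on $\mathbf 1$ and negative eigenvalues on its orthogonal complement,
\[
Q=\tfrac12p^{\top}(M-2I)p\le\tfrac12\cdot10\cdot\left(\tfrac N{10}\right)^2=\tfrac{N^2}{20}.
\]
Lemma~\ref{lem:Q} gives $D\le2n-\frac52+\frac N{20}\le\frac{41}{20}n-\frac52$, a contradiction.

\emph{Step 2: $\mathcal F\not\subseteq\mathcal M$.} The triple $123$ meets every other member of $\mathcal M$ in two elements, so it is adjacent to none. The other nine members are the cells of a $3\times3$ grid, with rows $12,23,13$ and columns $4,5,6$, and two cells are adjacent exactly when they differ in both row and column. Suppose $\mathcal F$ contains three cells in different rows and columns, say $12c'$, $23a'$, $13b'$ with $\{a',b',c'\}=456$. Lemma~\ref{lem:T} with $(a,b,c)=(1,2,3)$ yields a member of $\mathcal F$ with two elements in $456$, and $\mathcal M$ has none. Otherwise we use K\"onig's theorem: in a bipartite graph the largest size of a matching equals the smallest size of a vertex cover. Viewing cells as edges between rows and columns, we find that the cells in $\mathcal F$ lie in two lines.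 If the lines are a row and a column, their common cell is adjacent to no cell of either line, and Lemma~\ref{lem:K22} applies to the other two cells of the row and the other two cells of the column. If the lines are parallel, let $u_k,v_k$ ($k=1,2,3$) be the numbers of vertices of the corresponding types, with sums $U,V$. The adjacent pairs contribute $\sum_{k\ne l}u_kv_l=UV-\sum u_kv_k$. Using $u^2+uv+v^2\ge\frac34(u+v)^2$ and then the Cauchy--Schwarz inequality,
\[
Q\le UV-\sum_k(u_k^2+u_kv_k+v_k^2)\le UV-\tfrac34\sum_k(u_k+v_k)^2\le UV-\tfrac14(U+V)^2\le0,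
\]
contrary to Lemma~\ref{lem:Q}.

\emph{Step 3: $\mathcal F\not\subseteq\mathcal C$.} By Step 1 we have $126\in\mathcal F$, so $345\notin\mathcal F$. The other members of $\mathcal C$ are the triples $12t$, $\{1\}\cup(345\setminus t)$ and $\{2\}\cup(345\setminus t)$ with $t\in345$. Let $\alpha$ be the set of $t$ with $\{1\}\cup(345\setminus t)\in\mathcal F$, and $\beta$ the set of $t$ with $\{2\}\cup(345\setminus t)\in\mathcal F$. If $\alpha=\emptyset$, all members of $\mathcal F$ contain $2$, and if $\beta=\emptyset$, all contain $1$; both contradict Step 1. Suppose there are distinct $t\in\alpha$ and $t'\in\beta$, and let $t''$ be the third element of $345$. Then $126$, $2t''t$ and $1t''t'$ are in $\mathcal F$, and Lemma~\ref{lem:T} with $(a,b,c,a',b',c')=(1,2,t'',t,t',6)$ yields a member containing $6$ and $t$ or $t'$. But only $126$ contains $6$. The remaining case is $\alpha=\beta=\{t\}$. With $\{u,u'\}=345\setminus t$ we have $\mathcal F\subseteq\{126,123,124,125,1uu',2uu'\}$. The first four triples share $12$, the last two share $uu'$, and $12u$, $12u'$ meet the last two in two elements. So adjacency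 occurs only between $\{126,12t\}$ and $\{1uu',2uu'\}$, and Lemma~\ref{lem:K22} gives a contradiction.

\emph{Step 4: if $\mathcal F\subseteq\mathcal B$, the decomposition is balanced.} By Step 1, $234\in\mathcal F$. Suppose some $x$ lies in no pair of $\Pi$. Then each of $1yy'$, $1ys$ with $y\ne x$, and $234$ has at least two elements in the triple $1234\setminus x$, so $\mathcal F$ lies in a copy of $\mathcal M$, contrary to Step 2. Suppose next that two elements $x,x'$ are paired in $\Pi$ only with the same $s$. Let $x''$ and $s'$ be the remaining elements of $234$ and $56$. Then $s'$ lies in no member of $\mathcal F$ except possibly $1x''s'$, so $\mathcal F$ lies in a copy of $\mathcal C$, contrary to Step 3. Hence each $x$ is paired with $5$, with $6$ or with both, the number $k_5$ of those paired only with $5$ is at most $1$, and the number $k_6$ of those paired only with $6$ is at most $1$. Put $\omega_{x6}=\frac13-\omega_{x5}$, where $\omega_{x5}$ is $\frac13$ if $x$ is paired only with $5$, is $0$ if $x$ is paired only with $6$, and is free in $[0,\frac13]$ otherwise. The sum $\sum_x\omega_{x5}$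 takes every value in $[\frac{k_5}3,1-\frac{k_6}3]$, which contains $\frac12$; then $\sum_x\omega_{x6}=\frac12$ as well.

\emph{Step 5: if $\mathcal F\subseteq\mathcal A$, then $\mathcal F$ lies in a copy of $\mathcal B$.} The set $\mathcal A\setminus\{145\}$ lies in $\mathcal M$, the set $\mathcal A\setminus\{136\}$ lies in $\mathcal C$, and $\mathcal A\setminus\{126\}$ lies in the copy of $\mathcal C$ with $2,3$ interchanged. So $145,136,126\in\mathcal F$ by Steps 2 and 3. Suppose that also $234,235\in\mathcal F$. Put the weight $\frac13$ on the seven admissible sets $126,136,145,234,235,45,\{6\}$; each index lies in three of them. A type meeting all seven contains $6$ and one of $4,5$. The only members of $\mathcal A$ containing $6$ are $126$ and $136$, so this type is $46$, which misses $235$, or $56$, which misses $234$. Thus every charge is at most $2$ and $D\le2n-\frac73$, a contradiction. So $235\notin\mathcal F$ or $234\notin\mathcal F$. Now $\mathcal A\setminus\{235\}\subseteq\mathcal B$, and, since $146\notin\mathcal A$, the set $\mathcal A\setminus\{234\}$ lies in the copy $(\mathcal S\setminus\{146\})\cup\{235\}$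 of $\mathcal B$.

By Lemma~\ref{lem:five} and Steps 1, 2, 3 and 5, $\mathcal F$ lies in a copy of $\mathcal B$, and Step 4 completes the proof.
\end{proof}

\section{The balanced case}\label{sec:balanced}

Let the decomposition be balanced, with $D>2n-2$. We look for weights $\omega_{xs}$ on $1xs$, $\alpha$ on $234$, $\beta$ on each of the six pairs $xs$, and $\gamma$ on each of $\{5\},\{6\}$. The index $1$ is covered correctly because $\sum\omega_{xs}=1$. The indices $x$ and $s$ require
\[
\tfrac13+\alpha+2\beta=1,\qquad \tfrac12+3\beta+\gamma=1 .
\]
In Example~\ref{ex:22} the type $234$ meets all sets except $\{5\},\{6\}$ and is charged $1+\alpha+6\beta$, while a type $1xs$ meets four of the pairs and one singleton and is charged $1+\alpha+4\beta+\gamma$. Asking the two charges to agree gives $\gamma=2\beta$, hence $\beta=\frac1{10}$, $\gamma=\frac15$, $\alpha=\frac7{15}$, and the common charge is $\frac{31}{15}$.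

For the exceptional residues we need to know exactly what is lost in each inequality. Define the integers
\[
\sigma_X=|V_X|-1-d(X)\quad(X=234,\ xs,\ \{s\}),\qquad \rho_{xs}=n-1-d(1xs),
\]
and put $\rho=\sum_{x,s}\omega_{xs}\rho_{xs}$. By Lemma~\ref{lem:basic} all $\sigma_X$ are nonnegative, and $\rho_{xs}\ge0$ for $(x,s)\in\Pi$, so $\rho\ge0$. For a type $S$ put $i=|S\cap234|$, $j=|S\cap56|$ and
\[
\lambda(S)=3(3-i)(2-j)-6j+14\,[i=0],
\]
where $[i=0]$ is $1$ if $i=0$ and $0$ otherwise.

\begin{proposition}\label{prop:balanced}
In a balanced decomposition with $D>2n-2$,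
\begin{equation}\label{eq:loss}
D=\frac{31n-37}{15}-\frac{\Lambda}{30},\qquad \Lambda=\sum_v\lambda(S_v)+30\rho+14\sigma_{234}+3\sum_{x,s}\sigma_{xs}+6(\sigma_5+\sigma_6).
\end{equation}
The types that can occur, and their values of $\lambda$, are
\[
\begin{array}{c|ccccccc}
(i,j)&(3,0)&(1,1)&(0,2)&(2,0)&(1,0)&(0,1)&(0,0)\\ \hline
S&234&xs,\,1xs&56&xy,\,1xy&x,\,1x&s,\,1s&\emptyset,\,1\\
\lambda(S)&0&0&2&6&12&17&32
\end{array}
\]
In particular $\Lambda\ge0$ and $D\le\frac{31n-37}{15}$.
\end{proposition}

\begin{proof}
By the choice of the weights,
\[
D=\sum\omega_{xs}\,d(1xs)+\tfrac7{15}d(234)+\tfrac1{10}\sum_{x,s}d(xs)+\tfrac15(d_5+d_6).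
\]
Substitute $d(1xs)=n-1-\rho_{xs}$ and $d(X)=|V_X|-1-\sigma_X$. The constants add up to $-(1+\frac7{15}+\frac6{10}+\frac25)=-\frac{37}{15}$. A vertex with parameters $(i,j)$ lies in $V_{234}$ unless $i=0$, in $V_{xs}$ for all but $(3-i)(2-j)$ of the six pairs, and in $j$ of the sets $V_5,V_6$. So it contributes
\[
1+\tfrac7{15}(1-[i=0])+\tfrac1{10}\bigl(6-(3-i)(2-j)\bigr)+\tfrac j5=\tfrac{31}{15}-\tfrac{\lambda}{30},
\]
which proves \eqref{eq:loss}. A type has at most three elements, and a $3$-element type lies in $\mathcal B$. This excludes $(i,j)=(2,1)$, $(1,2)$ and the type $156$, and leaves the types in the table. The values of $\lambda$ follow by substitution.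
\end{proof}

The hypothesis $\mathcal F\subseteq\mathcal B$ enters only through the table: the excluded pairs $(2,1)$ and $(1,2)$ would give $\lambda=-3$ and $\lambda=-12$. For $n=22$ the bound is $(682-37)/15=43$, so $\Lambda=0$ in Example~\ref{ex:22}.

\begin{corollary}\label{cor:upper}
For $4\le n\le21$ we have $\widehat C(6;K_n)\le2n-2$, and for $n=15m+7+r\ge22$ we have $\widehat C(6;K_n)\le2n-2+m$.
\end{corollary}

\begin{proof}
Propositions~\ref{prop:reduce} and~\ref{prop:balanced} give
\[
D\le\max\left\{2n-2,\ \tfrac{41}{20}n-\tfrac52,\ \tfrac{31n-37}{15}\right\}=2n-2+\max\left\{0,\ \tfrac{n-10}{20},\ \tfrac{n-7}{15}\right\}.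
\]
For $n\le21$ the last maximum is less than $1$. For $n\ge22$ it equals $\frac{n-7}{15}$, whose integer part is $m$. Finally, $D$ is an integer.
\end{proof}

\section{The exceptional residues}\label{sec:exceptional}

If $D=2n-2+m$ for $n=15m+7+r$, then \eqref{eq:loss} leaves the total loss $\Lambda=2r$. For small $r$ this budget allows only a few types and a few nonzero slacks, so the sizes of all parts are almost determined. For $r=2$ a congruence modulo $5$ fails; for $r=5$ the congruence can be met, and parity decides.

\begin{proposition}\label{prop:exc}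
Let $n=15m+7+r$ with $m\ge1$, and let $r=2$, or $r=5$ with $m$ odd. Then $\widehat C(6;K_n)\le2n-3+m$.
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:upper} we must exclude $D=2n-2+m$. Suppose that this holds. Since $n-10=15m-3+r<20m$, we have $D>\frac{41}{20}n-\frac52$, so the decomposition is balanced by Proposition~\ref{prop:reduce}, and \eqref{eq:loss} gives $\Lambda=30\left(\frac{n-7}{15}-m\right)=2r\le10$.

\emph{The parts and their sizes.} All terms of $\Lambda$ are nonnegative. Hence $\sigma_{234}=0$, every vertex has $\lambda\le10$, and at most one vertex has $\lambda=6$. The vertices are therefore: a set $Z$ of $z\ge1$ vertices of type $234$; $a_x$ vertices of type $x5$ or $1x5$; $b_x$ vertices of type $x6$ or $1x6$; $w$ vertices of type $56$; and $e\le1$ vertices of type $xy$ or $1xy$. Let $e_x=1$ if a vertex of the last kind lies in $V_x$ and $e_x=0$ otherwise, so that $\sum e_x=2e$. Put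
\[
a=\sum a_x,\quad b=\sum b_x,\quad \sigma=\sigma_5+\sigma_6,\quad \tau_s=\sum_x\sigma_{xs},\quad \tau=\tau_5+\tau_6 .
\]
The budget reads
\begin{equation}\label{eq:budget}
2w+3\tau+6(e+\sigma)+30\rho=2r .
\end{equation}
If $\sigma_s=0$, then $d_s=|V_s|-1$, so $H_s$ is the complete graph on $V_s$. Two vertices of type $56$ would then be adjacent in both $H_5$ and $H_6$ when $\sigma=0$. Thus
\begin{equation}\label{eq:w}
\sigma=0\ \text{ implies }\ w\le1 .
\end{equation}
We have $|V_5|=a+w$ and $|V_{x5}|=a+w+z+b_x+e_x$, and likewise $|V_6|=b+w$ and $|V_{x6}|=b+w+z+a_x+e_x$. The definitions of $\sigma_s$ and $\sigma_{xs}$ give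
\begin{gather}
d_5=a+w-1-\sigma_5,\qquad d_6=b+w-1-\sigma_6,\label{eq:d56}\\
d_x=z+b_x+e_x+\sigma_5-\sigma_{x5}=z+a_x+e_x+\sigma_6-\sigma_{x6}.\label{eq:dx}
\end{gather}
Summing the first expression in \eqref{eq:dx} over $x$ gives $d(234)=3z+b+2e+3\sigma_5-\tau_5$, while $\sigma_{234}=0$ says $d(234)=|V_{234}|-1=z+a+b+e-1$. Comparing, doing the same with the second expression, and using $n=z+a+b+w+e$, we obtain
\begin{equation}\label{eq:sizes}
\begin{gathered}
a=2z+1+e+3\sigma_5-\tau_5,\qquad b=2z+1+e+3\sigma_6-\tau_6,\\
n=5z+2+3(e+\sigma)+w-\tau .
\end{gathered}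
\end{equation}

\emph{The case $r=2$.} By \eqref{eq:budget}, $e=\sigma=0$ and $\tau\le1$, and $w\le1$ by \eqref{eq:w}. So $w-\tau\in\{-1,0,1\}$. But $n=15m+9\equiv4\pmod5$, so \eqref{eq:sizes} requires $w-\tau\equiv2\pmod5$, a contradiction.

\emph{The case $r=5$, $m$ odd: three subcases.} Now $n=15m+12\equiv2\pmod5$, so $3(e+\sigma)+w-\tau\equiv0\pmod5$, and $2w+3\tau+6(e+\sigma)\le10$. If $e+\sigma=0$, then $w\le1$ and $\tau\le3$, so $-3\le w-\tau\le1$, which forces $w=\tau\in\{0,1\}$. If $e+\sigma=1$, then $2w+3\tau\le4$ and $w-\tau\equiv2\pmod 5$; among $(w,\tau)=(0,0),(1,0),(2,0),(0,1)$ only $(2,0)$ qualifies, and then $\sigma=1$, $e=0$ by \eqref{eq:w}. In all subcases $e=0$.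

\emph{Parity on $Z$.} Let $v\in Z$. Its degrees in $H_2,H_3,H_4$ are at least $d_2,d_3,d_4$, and its neighbors in these graphs are distinct vertices of $V_{234}\setminus\{v\}$, a set of size $d(234)$. So $v$ has degree exactly $d_x$ in $H_x$, and every edge from $v$ to $V_{234}$ lies in $H_2\cup H_3\cup H_4$. An edge from $v$ to a vertex of type $xs$ or $1xs$ must then lie in $H_x$, the only one of the three graphs containing that vertex. As $e=0$, we have $|V_x\setminus Z|=a_x+b_x$, and $v$ has exactly $d_x-a_x-b_x$ neighbors in $Z$ in the graph $H_x$. A regular graph on an odd number of vertices has even degree, so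
\begin{equation}\label{eq:parity}
z \text{ odd implies that } d_x-a_x-b_x \text{ is even for each } x .
\end{equation}
We also note that every $x$ lies in a pair of $\Pi$, because $\omega_{x5}+\omega_{x6}>0$.

\emph{Subcase I: $\sigma=w=\tau=0$.} Here $\rho=\frac13$ by \eqref{eq:budget}. From \eqref{eq:sizes}, $n=5z+2$, so $z=3m+2$ is odd, and $a=b=2z+1=6m+5$. From \eqref{eq:d56} and \eqref{eq:dx}, $d_5=d_6=2z$ and $d_x=z+a_x=z+b_x$. Hence $\rho_{xs}=(5z+1)-d_1-(z+a_x)-2z=a-a_x-d_1$, and averaging with the weights $\omega$ gives $\frac13=\rho=a-\frac a3-d_1$, that is, $d_1=4m+3$. Since each $x$ lies in a pair of $\Pi$, we have $a_x\le a-d_1=2m+2$. By \eqref{eq:parity}, $z-a_x$ is even, so $a_x$ is odd and $a_x\le2m+1$. Then $a\le6m+3<6m+5$, a contradiction. (Without parity, $a_x\le 2m+2$ and $a=6m+5$ give the sizes $2m+1,2m+2,2m+2$ of construction (iii) in Proposition~\ref{prop:lower}.)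

\emph{Subcase II: $\sigma=0$, $w=\tau=1$.} Here $\rho=\frac16$. The setting is symmetric in $5$ and $6$, so let $\tau_5=1$, $\tau_6=0$, with $\sigma_{x_05}=1$. From \eqref{eq:sizes}, $n=5z+2$, so again $z=3m+2$ is odd, and $a=2z$, $b=2z+1=6m+5$. From \eqref{eq:d56} and \eqref{eq:dx}, $d_5=2z$, $d_6=2z+1$, $d_x=z+a_x$, and $b_x=a_x$ for $x\ne x_0$, while $b_{x_0}=a_{x_0}+1$. Hence
\[
\rho_{x5}=2z+1-d_1-a_x,\qquad \rho_{x6}=2z-d_1-a_x ,
\]
and averaging gives $\frac16=\rho=2z+\frac12-d_1-\frac{2z}3$, that is, $d_1=\frac{4z+1}3=4m+3$. Since each $x$ lies in a pair of $\Pi$, we have $a_x\le2z+1-d_1=2m+2$. By \eqref{eq:parity}, $z-b_x$ is even, so $b_x$ is odd. Thus $b_x\le2m+1$ for $x\ne x_0$, and $b_{x_0}\le2m+3$. These bounds add up to $6m+5=b$, so all are equalities and $a_{x_0}=2m+2$. The numbers alone are now consistent, and the contradiction comes from the degrees in $H_1$. We have $\rho_{x_06}=(6m+4)-(4m+3)-(2m+2)=-1<0$, so $(x_0,6)\notin\Pi$. Therefore $(x_0,5)\in\Pi$, and there is a vertex $v$ of type $1x_05$. Since $\sigma_5=0$, all edges inside $V_5$ belong to $H_5$, so the neighbors of $v$ in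 $H_1$ lie in $V_1\setminus V_5$. This set consists of vertices of types $1x6$ with $x\ne x_0$, and there are at most $2(2m+1)=4m+2<d_1$ of them, a contradiction.

\emph{Subcase III: $\sigma=1$, $w=2$, $\tau=0$.} Here $\rho=0$. If each $x$ had $\omega_{x5}=0$ or $\omega_{x6}=0$, then $\sum_x\omega_{x5}=\frac12$ would be a multiple of $\frac13$. So some $x$ has $\omega_{x5},\omega_{x6}>0$; then $\rho_{x5}=\rho_{x6}=0$, and hence $d_5=d_6$. By symmetry let $\sigma_5=1$, $\sigma_6=0$. Then \eqref{eq:sizes} gives $a=2z+4$ and $b=2z+1$, and \eqref{eq:d56} gives $d_5=2z+4$ and $d_6=2z+2$, a contradiction.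
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $4\le n\le21$ combine Proposition~\ref{prop:four} with Corollary~\ref{cor:upper}. For $n\ge22$ the lower bound is Proposition~\ref{prop:lower}; the upper bound is Corollary~\ref{cor:upper} when $\eta=0$ and Proposition~\ref{prop:exc} when $\eta=1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{NG}
\emph{Nordhaus-Gaddum Theorems for $k$-Decompositions},
\texttt{https://allanbickle.files.wordpress.com/2016/05/presng.pdf}.

\end{thebibliography}
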